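
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{The number $1+\sqrt{17}$ is not a Mahler measure}


\begin{abstract}
We prove that no algebraic number has Mahler measure $1+\sqrt{17}$, although $1+\sqrt{17}$ is a product of two Mahler measures. A minimal polynomial with this Mahler measure would split into two conjugate factors over $\mathbb{Q}(\sqrt{17})$. The proof plays the content of one factor against a bound, coming from Schwarz's lemma, that does not depend on the degree. The same method gives an exact criterion for the numbers $p\,\frac{1+\sqrt{1+4c^2}}{2}$ with $p$ prime and $c\ge 1$ an integer. In particular, for every integer $b\ge1$, the number $1+\sqrt{1+b^2}$ is a Mahler measure if and only if $b$ is odd.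
\end{abstract}

\section{The question and the results}

Let $\theta$ be an algebraic number of degree $d$, with minimal polynomial
\[
b_dX^d+\dots+b_1X+b_0=b_d(X-\theta_1)\cdots(X-\theta_d)
\]
over $\mathbb{Z}$: the irreducible polynomial in $\mathbb{Z}[X]$ vanishing at $\theta$ whose coefficients are coprime and whose leading coefficient $b_d$ is positive. The \emph{Mahler measure} of $\theta$ is
\[
M(\theta)=b_d\prod_{j=1}^d\max\{1,|\theta_j|\}.
\]
Up to sign it is the leading coefficient times the product of the conjugates outside the unit circle. It is well known that $M(\theta)$ is a real algebraic integer $\ge 1$. For any nonzero $R=r(X-\rho_1)\cdots(X-\rho_d)\in\mathbb{C}[X]$, with the $\rho_j$ not necessarily distinct, put $M(R)=|r|\prod_j\max\{1,|\rho_j|\}$; then $M(RS)=M(R)M(S)$.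

Let $\mathcal{M}$ be the set of Mahler measures of algebraic numbers and let $\mathcal{M}^*$ be the multiplicative monoid that it generates. Every positive integer $k=M(k)$ lies in $\mathcal M$, so $\mathcal{M}^*$ is also the set of Mahler measures of nonzero integer polynomials. It is known that $\mathcal{M}\ne\mathcal{M}^*$. Membership in $\mathcal{M}^*$ is decidable: if an algebraic integer $\alpha$ of degree $d$ lies in $\mathcal{M}^*$, then $\alpha=M(F)$ for a separable $F\in\mathbb{Z}[X]$ whose degree is bounded in terms of $d$ only, so a finite computation suffices. No method is known for deciding membership in $\mathcal{M}$, not even for $\alpha$ of degree two. The following test question comes from \cite{source}: \emph{is $1+\sqrt{17}$ in $\mathcal{M}$?}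

Here is what one sees at first. For an integer $b\ge1$ the polynomial $bX^2-2X-b$ has roots $(1\pm\sqrt{1+b^2})/b$. Their product is $-1$ and the one with the plus sign exceeds $1$, so the Mahler measure of this polynomial is $1+\sqrt{1+b^2}$. If $b$ is odd, the polynomial is primitive and, because $1+b^2$ is not a square, irreducible; hence $1+\sqrt{1+b^2}\in\mathcal M$. For $b=4$ it equals $2(2X^2-X-2)$, which shows only that
\[
1+\sqrt{17}=M(2)\,M(2X^2-X-2)\in\mathcal{M}^*.
\]
The failure of this one quadratic does not decide the matter, because a polynomial of higher degree may do better. Indeed, $3\cdot\frac{1+5\sqrt{13}}{2}$ is the Mahler measure of the imprimitive quadratic $3(9X^2-X-9)$, but also, as we shall see, of the irreducible primitive quartic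
\[
27X^4+42X^3+2X^2-41X-27,
\]
so this number does lie in $\mathcal{M}$. For $1+\sqrt{17}$ we have to control polynomials of all degrees.

\begin{theorem}\label{thm:17}
There is no algebraic number with Mahler measure $1+\sqrt{17}$; that is, $1+\sqrt{17}\notin\mathcal{M}$.
\end{theorem}

The two examples belong to one family. For an integer $c\ge1$ let
\[
\beta=\frac{1+\sqrt{1+4c^2}}{2},\qquad K=\mathbb{Q}(\beta),
\]
and write $\mathcal{O}_K$ for the ring of integers of $K$ and $'$ for its nontrivial automorphism. Since $(2c)^2<1+4c^2<(2c+1)^2$, the field $K$ is real quadratic, and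
\begin{equation}\label{eq:beta}
\beta+\beta'=1,\qquad \beta\beta'=-c^2,\qquad c<\beta<c+1 .
\end{equation}
The polynomial $cX^2-X-c$ is primitive and irreducible with roots $\beta/c>1$ and $\beta'/c\in(-1,0)$, so $\beta\in\mathcal{M}$, and $p\beta\in\mathcal{M}^*$ for every prime $p$. For $p=c=2$ we have $p\beta=1+\sqrt{17}$.

\begin{theorem}\label{thm:criterion}
Let $p$ be a prime and $c\ge 1$ an integer. Then $p\beta\in\mathcal{M}$ if and only if at least one of the following holds:
\begin{enumerate}
\item[\textup{(i)}] there is an integer $a$ with $p\nmid a$, $a\mid c^2$ and $p(\beta-1)<a<p\beta$;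
\item[\textup{(ii)}] there is $0\ne\eta\in\mathcal{O}_K$ with $p\mid\eta\eta'$, $|\eta|<p$ and $|\eta'|<p$.
\end{enumerate}
In case \textup{(i)}, $p\beta$ is the Mahler measure of a number of degree $2$; in case \textup{(ii)}, of a number of degree $4$. Both conditions are checked by a finite search.
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[\textup{(1)}] $2\beta=1+\sqrt{1+4c^2}\notin\mathcal{M}$ for every $c\ge1$. Consequently, for every integer $b\ge 1$, $1+\sqrt{1+b^2}\in\mathcal{M}$ if and only if $b$ is odd.
\item[\textup{(2)}] $3\beta\in\mathcal{M}$ if and only if $1+4c^2=13y^2$ for some $y\in\mathbb{Z}$. For $c=9$, the polynomial $27X^4+42X^3+2X^2-41X-27$ is a minimal polynomial with Mahler measure $3\beta$.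
\item[\textup{(3)}] If $c\ge(p+2)/4$ and $\operatorname{disc}K\ge4p^2$, then $p\beta\notin\mathcal{M}$.
\end{enumerate}
\end{corollary}

\paragraph{Plan.} In Section~\ref{sec:factor} we show that an irreducible polynomial with quadratic irrational Mahler measure splits over $K$ into two conjugate factors, one with its roots outside the unit circle and one with its roots inside. Section~\ref{sec:hand} concerns the numbers $p\beta$ in the case where $p$ divides the leading coefficient. There the content of such a factor involves a prime of norm $p$ that the two end coefficients do not supply, and we settle degrees $2$ and $4$ for $1+\sqrt{17}$ by hand. Section~\ref{sec:schwarz} makes the size estimate used there independent of the degree. Theorem~\ref{thm:17} follows in Section~\ref{sec:obstruction}. Section~\ref{sec:construct} turns the obstruction into a construction and proves Theorem~\ref{thm:criterion}, and Section~\ref{sec:cor} proves the corollary.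

\section{The two conjugate factors}\label{sec:factor}

Let $K\subset\mathbb{R}$ be a real quadratic field with discriminant $\Delta$ and ring of integers $\mathcal{O}_K=\mathbb{Z}+\mathbb{Z}\frac{\Delta+\sqrt{\Delta}}{2}$. The prime $'$ always denotes the nontrivial automorphism of $K$, applied also to ideals and to the coefficients of polynomials; no derivatives occur in this paper. We use the following standard facts.

Nonzero fractional ideals of $\mathcal O_K$ form a group, and $\mathfrak a\subseteq\mathfrak b$ means that $\mathfrak a\mathfrak b^{-1}$ is integral. The norm is multiplicative, $\mathfrak a\mathfrak a'=(N\mathfrak a)$, and $N((x))=|xx'|$. For integral $\mathfrak a$ the integer $N\mathfrak a$ lies in $\mathfrak a$. An integral ideal whose norm is a prime number $p$ is a prime ideal. A prime number $p$ is either inert, meaning that $(p)$ is a prime ideal, or $(p)=\mathfrak q\mathfrak q'$ with $N\mathfrak q=p$ (possibly $\mathfrak q=\mathfrak q'$). The \emph{content} $\operatorname{cont}(g)$ of a nonzero $g\in K[X]$ is the fractional ideal generated by its coefficients,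 and Gauss's lemma for Dedekind domains says that $\operatorname{cont}(gh)=\operatorname{cont}(g)\operatorname{cont}(h)$. A polynomial in $\mathbb{Z}[X]$ is primitive exactly when its content is $(1)$.

\begin{lemma}\label{lem:factor}
Let $\alpha$ be a real quadratic irrational algebraic integer and $K=\mathbb{Q}(\alpha)$. Suppose $\alpha=M(F)$ with $F\in\mathbb{Z}[X]$ irreducible and primitive with leading coefficient $a>0$. Then $F=a\,ff'$, where $f\in K[X]$ is monic of degree $n\ge1$, all roots of $f$ lie in $|z|>1$, and all roots of $f'$ lie in $|z|<1$. Moreover: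
\begin{enumerate}
\item[\textup{(a)}] $f'(0)\ne0$ and $a f(0)=\delta\alpha$ with $\delta\in\{1,-1\}$;
\item[\textup{(b)}] $|\alpha'|<a<\alpha$ and $a\mid\alpha\alpha'$;
\item[\textup{(c)}] $\operatorname{cont}(f)\supseteq\mathcal{O}_K$ and $N\operatorname{cont}(f)=1/a$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $F(0)\ne0$, since otherwise $F=X$ and $M(F)=1$. Let $S$ be the set of roots of $F$ of modulus $>1$. It is stable under complex conjugation, so the product of its elements is real and $\alpha=\pm a\prod_{\gamma\in S}\gamma$. Hence $\alpha$ lies in the splitting field $L\subset\mathbb{C}$ of $F$. Let $G=\operatorname{Gal}(L/\mathbb{Q})$ and $H=\operatorname{Gal}(L/K)$, a normal subgroup of index $2$.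

\emph{$H$ preserves $S$.} For $\sigma\in H$ we have $\sigma\alpha=\alpha$, so
\[
\alpha=|\sigma\alpha|=a\prod_{\gamma\in\sigma S}|\gamma|\le a\prod_{\gamma\in\sigma S}\max(1,|\gamma|)\le a\prod_{F(\gamma)=0}\max(1,|\gamma|)=\alpha .
\]
Equality in the second inequality means that no root outside $\sigma S$ has modulus $>1$, that is, $S\subseteq\sigma S$. The two sets have the same size, so $\sigma S=S$. Hence $f:=\prod_{\gamma\in S}(X-\gamma)$ lies in $K[X]$. Also $S\ne\emptyset$, because $\alpha$ is irrational and so $\alpha\ne a$.

\emph{The remaining roots.} Let $\sigma\in G\setminus H$. For $h\in H$ we have $h\sigma S=\sigma(\sigma^{-1}h\sigma)S=\sigma S$, and $\sigma^2S=S$ because $\sigma^2\in H$. So $S\cup\sigma S$ and $S\cap\sigma S$ are $G$-stable. As $G$ acts transitively on the roots, each of them is empty or the set of all roots. Thus $S\cup\sigma S$ is the set of all roots. If $S\cap\sigma S$ were nonempty, $S$ would contain all roots, and $\alpha=|F(0)|$ would be an integer. So $S\cap\sigma S=\emptyset$. Since $\sigma$ restricts to $'$ on $K$, the roots of $f'$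 are the elements of $\sigma S$, and $F=aff'$. The elements of $\sigma S$ have modulus $\le1$.

\emph{No root on the unit circle.} Suppose $\gamma\in\sigma S$ has $|\gamma|=1$. Then $1/\gamma=\bar\gamma$ is a root of $F$, and since $F$ is irreducible with $F(0)\neq 0$, its set of roots is closed under inversion. The inverses of the $n$ elements of $S$ are $n$ roots of modulus $<1$, so they fill the $n$-element set $\sigma S$. This contradicts $|\gamma|=1$. So all roots of $f'$ have modulus $<1$.

\emph{The remaining claims.} Since $F(0)\ne0$, we have $f'(0)\ne0$. From $af(0)=\pm a\prod_{\gamma\in S}\gamma=\delta\alpha$ we get $af'(0)=\delta\alpha'$, and $|f(0)|>1>|f'(0)|$ gives $|\alpha'|<a<\alpha$. Next, $F(0)=af(0)f'(0)=\alpha\alpha'/a$ is an integer. Finally, $f$ is monic, so $1\in\operatorname{cont}(f)$, and $(1)=\operatorname{cont}(F)=a\operatorname{cont}(f)\operatorname{cont}(f)'$ gives $N\operatorname{cont}(f)=1/a$.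
\end{proof}

\section{A missing prime, and the first two degrees for $1+\sqrt{17}$}\label{sec:hand}

We now take $\alpha=p\beta$, with $p$ a prime and with $\beta$ and $c$ as in Section~1. If $p$ divides the leading coefficient of $F$, the constant term of $f$ will turn out to be $\pm\beta/c$. The next lemma records what we need about this number. We use several times that $\beta'=-(\beta-1)$, so that $0<|\beta'|=\beta-1<c$.

\begin{lemma}\label{lem:tau}
Let $\tau=\delta\beta/c$ with $\delta=\pm1$. Then $|\tau|>1>|\tau'|>0$,
\[
\tau+\tau'=\delta/c,\qquad \tau\tau'=-1,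
\]
and, as fractional ideals, $(1,\tau)=(1+\tau)=(1-\tau)$. Hence $(1,\tau)^2=(\tau^2-1)$ and $N(1,\tau)=1/c$.
\end{lemma}

\begin{proof}
The inequalities and the two displayed identities follow from \eqref{eq:beta}. The identities give
\[
(1+\tau)(1+\tau')=\frac{\delta}{c},\qquad (1-\tau)(1-\tau')=-\frac{\delta}{c}.
\]
Since $c(1\pm\tau')=c\pm\delta\beta'\in\mathcal{O}_K$, both $(1+\tau)$ and $(1-\tau)$ contain $1$, hence also $\tau$. The inclusions $(1\pm\tau)\subseteq(1,\tau)$ are obvious. So $(1,\tau)=(1+\tau)=(1-\tau)$. Multiplying the two expressions gives $(1,\tau)^2=(1-\tau^2)$, and the norm is $|(1+\tau)(1+\tau')|=1/c$.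
\end{proof}

\begin{lemma}\label{lem:missing}
Suppose $p\beta=M(F)$ with $F$ as in Lemma~\ref{lem:factor}, and suppose $p$ divides the leading coefficient $a$. Then $a=pc$, $\tau:=f(0)=\delta\beta/c$ with $\delta=\pm1$, and
\[
\operatorname{cont}(f)=(1,\tau)\,\mathfrak l^{-1}=(1,\tau)\,\tfrac1p\,\mathfrak l'
\]
for an integral ideal $\mathfrak l$ of norm $p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:factor}(b), $p(\beta-1)=p|\beta'|<a<p\beta$. Write $a=pk$; then $\beta-1<k<\beta$, and by \eqref{eq:beta} the only integer in this interval is $c$. So $a=pc$ and $f(0)=\delta p\beta/(pc)=\delta\beta/c$. Both $1$ and $\tau$ are coefficients of $f$, so $(1,\tau)\subseteq\operatorname{cont}(f)$ and $\mathfrak l:=(1,\tau)\operatorname{cont}(f)^{-1}$ is integral. By Lemmas~\ref{lem:tau} and \ref{lem:factor}(c) its norm is $\frac1c\cdot pc=p$. The second expression for the content follows from $\mathfrak l\mathfrak l'=(p)$.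
\end{proof}

So the two end coefficients of $f$ do not generate its content: a prime $\mathfrak l$ of norm $p$ is missing in the denominators, and the middle coefficients have to supply it. In particular they cannot all vanish. They lie in the ideal $(1,\tau)\frac1p\mathfrak l'$, so a nonzero one and its conjugate cannot both be very small. In low degree, the location of the roots prevents them from being large. Let us see the two requirements collide.

\paragraph{The case $1+\sqrt{17}$.} Here $p=c=2$ and $\omega:=\beta=\frac{1+\sqrt{17}}2$, with $\mathcal{O}_K=\mathbb{Z}[\omega]$. Suppose $1+\sqrt{17}=M(F)$ with $F$ as in Lemma~\ref{lem:factor}. That lemma gives $a\mid16$ and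
\begin{equation}\label{eq:a4}
3<\sqrt{17}-1<a<\sqrt{17}+1<6,
\end{equation}
so $a=4$. Lemma~\ref{lem:missing} applies, with $\tau=\pm\omega/2$ and $N\mathfrak l=2$. The degree of $F$ is $2n$.

\emph{Degree $2$.} Then $f=X+\tau$ has no middle coefficient, and $\operatorname{cont}(f)=(1,\tau)$ contradicts Lemma~\ref{lem:missing}. Concretely, $F$ would be $4X^2\pm2X-4$, which is not primitive.

\emph{Degree $4$.} Now $f=X^2+sX+\tau$. By Lemmas~\ref{lem:tau} and \ref{lem:missing}, $s\in\operatorname{cont}(f)=\frac{1+\tau}2\,\mathfrak l'$, so
\[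
s=(1+\tau)\frac{\eta}{2}\qquad\text{with }\eta\in\mathfrak l' .
\]
The real polynomial $f$ has no root in $[-1,1]$, so $f(1)$ and $f(-1)$ have the same sign, and $f(1)f(-1)=(1+\tau)^2-s^2>0$. The monic quadratic $f'$ has all its roots in $|z|<1$, so $f'(1)>0$ and $f'(-1)>0$, and $(1+\tau')^2-s'^2>0$. These two inequalities say
\[
|\eta|<2,\qquad|\eta'|<2 .
\]
Write $\eta=u+v\omega$ with $u,v\in\mathbb{Z}$. Then $|v|\sqrt{17}=|\eta-\eta'|<4$, so $v=0$ and $\eta=u\in\mathfrak l'\cap\mathbb{Z}=2\mathbb{Z}$. As $|u|<2$, we get $\eta=0$, so $s=0$ and $\operatorname{cont}(f)=(1,\tau)$, again a contradiction.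

In higher degree there are several middle coefficients, and the constant term and the location of the roots no longer bound them independently of the degree. For instance, the real polynomial $(X+r)^n$ with $r=|\tau|^{1/n}$ has its roots in $|z|>1$ and constant term $|\tau|$, but its coefficient of $X$ is $n|\tau|^{(n-1)/n}$. We need another quantity which, like $s$, is confined both by arithmetic and by the location of the roots, with bounds independent of $n$.

\section{A bound independent of the degree}\label{sec:schwarz}

For $g$ of degree $n$ put $g^*(X)=X^ng(1/X)$. If $f$ is real and monic with all roots in $|z|>1$, then $f^*/f$ is holomorphic on a neighborhood of the closed unit disc, has modulus $1$ on the circle, and takes the value $1/f(0)$ at the origin. However large $n$ is, Schwarz's lemma bounds its first nonzero Taylor coefficient after the constant term, and the bound depends only on $f(0)$. Put $\tau=f(0)$ and let $f_k$ be the coefficient of $X^k$ in $f$. Multiplied by $\tau^2$, that Taylor coefficient will be $\tau f_{n-m}-f_m$, where $m$ is its index. Being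 a combination of two coefficients of $f$ with multipliers $\tau$ and $-1$, this number lies in $(1,\tau)\operatorname{cont}(f)$, an ideal that we know. It is the quantity we want.

\begin{lemma}\label{lem:schwarz}
Let $\varphi$ be holomorphic on a neighborhood of the closed unit disc, with real Taylor coefficients at $0$ and $|\varphi|=1$ on $|z|=1$, and suppose that $t=\varphi(0)$ satisfies $|t|<1$. Then $\varphi$ is not constant. If $\varphi(z)=t+ez^m+O(z^{m+1})$ with $m\ge1$ and $e\ne0$, then $|e|\le1-t^2$, and equality holds only if
\[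
\varphi(z)=\frac{t+\kappa z^m}{1+\kappa tz^m}\qquad\text{with }\kappa\in\{1,-1\}.
\]
\end{lemma}

\begin{proof}
Since $|\varphi(0)|<1=|\varphi(1)|$, $\varphi$ is not constant. By the maximum principle $|\varphi|\le1$ on the closed disc, so $|t\varphi|\le|t|<1$ there, and $w=(\varphi-t)/(1-t\varphi)$ is holomorphic near the closed disc. As $t$ is real, $|\varphi-t|=|1-t\varphi|$ wherever $|\varphi|=1$, so $|w|=1$ on the circle. At the origin $w=\frac{e}{1-t^2}z^m+O(z^{m+1})$. The function $w/z^m$ is therefore holomorphic near the closed disc with modulus $1$ on the circle and value $e/(1-t^2)$ at $0$, so the maximum principle gives $|e|/(1-t^2)\le1$. If equality holds, $w/z^m$ attains its maximum modulus at $0$, so it is a constant $\kappa$ of modulus $1$; since $\kappa=e/(1-t^2)$ is real, $\kappa=\pm1$. Inserting $w=\kappa z^m$ in $\varphi=(w+t)/(1+tw)$ gives the stated formula.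
\end{proof}

\begin{proposition}\label{prop:E}
Let $K$ be a real quadratic field and let $f=\sum_{k=0}^nf_kX^k\in K[X]$ be monic of degree $n\ge1$, with all roots in $|z|>1$, such that all roots of $f'$ lie in $|z|<1$ and $f'(0)\ne0$. Put
\[
\tau=f(0),\qquad E_k=\tau f_{n-k}-f_k\quad(0\le k\le n).
\]
Then $E_0=0$ and $E_n=\tau^2-1\ne0$. If $m\ge1$ is minimal with $E_m\ne0$, then
\[
|E_m|\le\tau^2-1\qquad\text{and}\qquad|E_m'|\le1-\tau'^2,
\]
and if equality holds in either inequality, then $f=X^n+\tau$.
\end{proposition}

\begin{proof}
Up to sign, $\tau$ and $\tau'$ are the products of the roots of $f$ and of $f'$, so $|\tau|>1>|\tau'|>0$. The values of $E_0$ and $E_n$ follow from $f_n=1$ and $f_0=\tau$. The coefficient of $X^k$ in $f^*$ is $f_{n-k}$, so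
\begin{equation}\label{eq:E}
\tau f^*-f=\sum_{k=0}^nE_kX^k=E_mX^m+\cdots .
\end{equation}

\emph{First inequality.} Let $\varphi=f^*/f$. It is holomorphic near the closed unit disc and has real Taylor coefficients. On $|z|=1$ we have $f^*(z)=z^nf(\bar z)=z^n\overline{f(z)}$, so $|\varphi|=1$. Also $\varphi(0)=1/\tau$, and by \eqref{eq:E}
\[
\varphi-\frac1\tau=\frac{\tau f^*-f}{\tau f}=\frac{E_m}{\tau^2}z^m+O(z^{m+1}).
\]
Lemma~\ref{lem:schwarz} with $t=1/\tau$ gives $|E_m|\le\tau^2(1-\tau^{-2})=\tau^2-1$. In the case of equality,
\[
\frac{f^*(z)}{f(z)}=\frac{1+\kappa\tau z^m}{\tau+\kappa z^m}.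
\]
On both sides the numerator has its zeros in $|z|<1$ and the denominator in $|z|>1$, so both fractions are in lowest terms and $f$ is proportional to $\tau+\kappa X^m$. Hence $m=n$ and $f=X^n+\kappa\tau$, and $f(0)=\tau$ gives $\kappa=1$.

\emph{Second inequality.} Write $g=f'$. Since $g(0)\ne0$, the polynomial $g^*$ has degree $n$ and its roots, the inverses of those of $g$, lie in $|z|>1$; moreover $g^*(0)=1$. So $\psi=g/g^*$ is holomorphic near the closed disc with real Taylor coefficients, it has modulus $1$ on the circle, and $\psi(0)=\tau'$. Applying $'$ to \eqref{eq:E} we get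
\[
\psi-\tau'=\frac{g-\tau'g^*}{g^*}=-E_m'z^m+O(z^{m+1}),\qquad E_m'\ne0 .
\]
Lemma~\ref{lem:schwarz} with $t=\tau'$ gives $|E_m'|\le1-\tau'^2$. In the case of equality, $g/g^*=(\tau'+\kappa z^m)/(1+\kappa\tau'z^m)$. Because $0<|\tau'|<1$, both numerators have their zeros in $|z|<1$ and both denominators in $|z|>1$, so $g$ is proportional to $\tau'+\kappa X^m$. Hence $m=n$, $g=X^n+\kappa\tau'$, and $g(0)=\tau'$ gives $\kappa=1$. Applying $'$ we get $f=X^n+\tau$.
\end{proof}

If $n=2$, $f=X^2+sX+\tau$ and $s\ne0$, then $m=1$ and $E_1=(\tau-1)s$. Equality is excluded because $s\ne0$, so the inequalities read $|s|<|1+\tau|$ and $|s'|<|1+\tau'|$, exactly those found by hand in Section~\ref{sec:hand}.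

\section{The obstruction and the proof of Theorem~\ref{thm:17}}\label{sec:obstruction}

\begin{proposition}\label{prop:obstruction}
Let $p$ be a prime and $c\ge1$ an integer. Suppose $p\beta=M(F)$, where $F$ is a minimal polynomial over $\mathbb{Z}$ whose leading coefficient is divisible by $p$. Then there is $0\ne\eta\in\mathcal{O}_K$ with $p\mid\eta\eta'$, $|\eta|<p$ and $|\eta'|<p$.
\end{proposition}

\begin{proof}
Take $f$ from Lemma~\ref{lem:factor}, $\tau$ and $\mathfrak l$ from Lemma~\ref{lem:missing}, and $m$ and $E_m=\tau f_{n-m}-f_m$ from Proposition~\ref{prop:E}. By Lemmas~\ref{lem:missing} and \ref{lem:tau},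
\[
E_m\in(1,\tau)\operatorname{cont}(f)=(1,\tau)^2\,\tfrac1p\,\mathfrak l'=\frac{\tau^2-1}{p}\,\mathfrak l' .
\]
So $E_m=(\tau^2-1)\eta/p$ with $0\ne\eta\in\mathfrak l'$. Since $\mathfrak l'$ divides $(\eta)$ and has norm $p$, we get $p\mid\eta\eta'$. The bounds $|E_m|\le\tau^2-1$ and $|E_m'|\le1-\tau'^2$ become $|\eta|\le p$ and $|\eta'|\le p$. If either were an equality, Proposition~\ref{prop:E} would give $f=X^n+\tau$, so that $\operatorname{cont}(f)=(1,\tau)$, contrary to Lemma~\ref{lem:missing}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:17}]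
Suppose $1+\sqrt{17}=M(F)$ with $F$ a minimal polynomial. By \eqref{eq:a4} and $a\mid16$ its leading coefficient is $4$. Proposition~\ref{prop:obstruction} with $p=c=2$ yields $0\ne\eta=u+v\omega\in\mathbb{Z}[\omega]$ with $2\mid\eta\eta'$, $|\eta|<2$ and $|\eta'|<2$. Then $|v|\sqrt{17}=|\eta-\eta'|<4$, so $v=0$ and $\eta=u$ is an integer with $2\mid u^2$ and $|u|<2$. Hence $\eta=0$, a contradiction.
\end{proof}

The proof ends this way because $\sqrt{17}$ exceeds $2p=4$. If $p$ is not inert and the discriminant is smaller, there may be an irrational $\eta$ with $p\mid\eta\eta'$ in the box $|\eta|,|\eta'|<p$. We show next that every such $\eta$ produces a polynomial.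

\section{The construction and the proof of Theorem~\ref{thm:criterion}}\label{sec:construct}

\begin{proof}[Proof of necessity]
Let $p\beta=M(F)$ with $F$ a minimal polynomial with leading coefficient $a$. By Lemma~\ref{lem:factor}(b), $a\mid p^2c^2$ and $p(\beta-1)<a<p\beta$. If $p\nmid a$, then $a$ is coprime to $p$, because $p$ is prime, so $a\mid c^2$ and (i) holds. If $p\mid a$, then (ii) holds by Proposition~\ref{prop:obstruction}.
\end{proof}

\begin{proof}[Sufficiency of \textup{(i)}]
Note that $a>p(\beta-1)>0$. The polynomial $aX^2-pX-p^2c^2/a$ has integer coefficients, which are coprime because $\gcd(a,p)=1$. Its roots are $p\beta/a$ and $p\beta'/a$: their sum is $p/a$ and their product $-p^2c^2/a^2$. They are irrational, the first exceeds $1$, and the second has modulus $p(\beta-1)/a<1$. So it is a minimal polynomial with Mahler measure $a\cdot p\beta/a=p\beta$, and its roots have degree $2$.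
\end{proof}

\begin{proof}[Sufficiency of \textup{(ii)}]
We run the computation of Section~\ref{sec:hand} backwards. Let $\tau=\beta/c$, which is Lemma~\ref{lem:tau} with $\delta=1$, and put
\[
s=(1+\tau)\frac{\eta}{p},\qquad f=X^2+sX+\tau,\qquad F=pc\,ff' .
\]
We check in turn the roots, the content and the irreducibility of $F$. The bounds on $\eta$ are used for the roots and, together with $p\mid\eta\eta'$, for the content.

\emph{Roots.} We have $\tau>1$ and $|s|<1+\tau$, so $f(\pm1)=1+\tau\pm s>0$. If the roots of $f$ are not real, they are complex conjugate and have modulus $\sqrt\tau>1$. If they are real, neither is $\pm1$, and the number of them in $(-1,1)$, with multiplicity, is even because $f(-1)$ and $f(1)$ are both positive. It is not $2$, because the product of the roots is $\tau>1$. So it is $0$. In all cases both roots lie in $|z|>1$. Next, $\tau'=\beta'/c\in(-1,0)$ and $|s'|=(1+\tau')|\eta'|/p<1+\tau'$. So $f'(\pm1)=1+\tau'\pm s'>0>\tau'=f'(0)$, and $f'$ has one root in $(-1,0)$ and one in $(0,1)$. Therefore $M(F)=pc\,\tau=p\beta$.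

\emph{Content.} If $p$ were inert, $p\mid\eta\eta'$ would imply $p\mid\eta$. But $p\mid\eta$ with $\eta\ne0$ implies $|\eta\eta'|\ge p^2$, which contradicts the bounds on $\eta$. So $p\nmid\eta$ and $p$ is not inert, that is, $(p)=\mathfrak q\mathfrak q'$ with $N\mathfrak q=p$. Since $p\mid\eta\eta'$, one of the primes $\mathfrak q,\mathfrak q'$ divides $(\eta)$; we name it $\mathfrak q$. The ideal $(p,\eta)$ divides $\mathfrak q\mathfrak q'$, is divisible by $\mathfrak q$, and is not $(p)$; hence $(p,\eta)=\mathfrak q$.

Put $\lambda=c(1+\tau')=c+\beta'\in\mathcal{O}_K$. Since $(1+\tau)(1+\tau')=1/c$, we have $(1+\tau)\lambda=1$, and so $(1+\tau)(1-\lambda)=\tau$. Hence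
\[
f=\frac{1+\tau}{p}\bigl(p\lambda X^2+\eta X+p(1-\lambda)\bigr).
\]
The content of the polynomial in brackets is contained in $(p,\eta)$, and it contains $\eta$ and $p\lambda+p(1-\lambda)=p$, so it equals $(p,\eta)=\mathfrak q$. Using $\mathfrak q\mathfrak q'=(p)$ we get
\begin{equation}\label{eq:contf}
\operatorname{cont}(f)=(1,\tau)\,\tfrac1p\,\mathfrak q=(1,\tau)\,\mathfrak q'^{-1},\qquad N\operatorname{cont}(f)=\frac1{pc},
\end{equation}
and $\operatorname{cont}(F)=pc\operatorname{cont}(f)\operatorname{cont}(f)'=(1)$. The coefficients of $F$ are fixed by $'$, so they lie in $\mathcal{O}_K\cap\mathbb{Q}=\mathbb{Z}$, and $F$ is primitive.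

\emph{Irreducibility.} The danger is that $f$ splits over $K$. Suppose $f=(X-r_1)(X-r_2)$ with $r_i\in K$. Then $|r_i|>1>|r_i'|$, since $r_i'$ is a root of $f'$. The ideals $\mathfrak b_i=(1,r_i)^{-1}$ are integral, and by Gauss's lemma and \eqref{eq:contf}, $\mathfrak b_1\mathfrak b_2=(1,\tau)^{-1}\mathfrak q'$. Here $(1,\tau)^{-1}=(1+\tau)^{-1}=(\lambda)$ is integral of norm $c$. The prime $\mathfrak q'$ divides one of the $\mathfrak b_i$, say $\mathfrak b_2$. Then $\mathfrak b_1$ divides $(\lambda)$, so $u:=N\mathfrak b_1$ divides $c$. Since $u\in\mathfrak b_1$, the number $\mu:=ur_1$ lies in $\mathfrak b_1(1,r_1)=\mathcal{O}_K$.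

From $r_1r_2=\tau$ and $|r_2|>1>|r_2'|$ we get $1<|r_1|<\tau$ and $|\tau'|<|r_1'|<1$. As $\tau'<0$ and $\tau+\tau'=1/c$,
\[
0<|\mu|-|\mu'|<u(\tau-|\tau'|)=u(\tau+\tau')=\frac uc\le1 .
\]
If $\mu$ and $\mu'$ have opposite signs, then $|\mu+\mu'|$ is an integer in $(0,1)$. If they have the same sign, then $(\mu-\mu')^2=(\mu+\mu')^2-4\mu\mu'$ is an integer in $(0,1)$. Both are impossible, so $f$ is irreducible over $K$.

The minimal polynomial over $\mathbb{Q}$ of a root of $f$ is divisible in $K[X]$ by $f$, hence also by $f'$. These are coprime because their roots lie on different sides of the unit circle. So this minimal polynomial has degree at least $4$, and it divides $F$, which has degree $4$. Thus $F$ is irreducible, and $p\beta=M(F)$ is the Mahler measure of a number of degree $4$.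
\end{proof}

Condition (i) concerns finitely many integers $a$. In (ii), write $\Delta=\operatorname{disc}K$ and $\eta=(x+y\sqrt\Delta)/2$ with $x,y\in\mathbb{Z}$. Then $|x|=|\eta+\eta'|<2p$ and $|y|\sqrt\Delta=|\eta-\eta'|<2p$, so again the search is finite. This completes the proof of Theorem~\ref{thm:criterion}.

\section{Proof of Corollary~\ref{cor}}\label{sec:cor}

\paragraph{Condition \textup{(i)} is impossible if $c\ge(p+2)/4$.} Let $a=pc+j$ be as in (i). Since $p\nmid a$, we have $j\ne0$, and $a\mid c^2$ gives $a\mid p^2c^2=(a-j)^2$, so $a\mid j^2$ and $a\le j^2$. Write $\beta=c+\frac12+\varepsilon$ with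
\[
0<\varepsilon=\sqrt{c^2+\tfrac14}-c=\frac{1/4}{\sqrt{c^2+\frac14}+c}<\frac1{8c}.
\]
From $p(\beta-1)<a<p\beta$ we get $-\frac p2<j<\frac p2+\frac p{8c}$, and $\frac p{8c}\le\frac p{2(p+2)}<\frac12$. So $2j<p+1$, that is, $j\le p/2$. If $j>0$, then $a>pc\ge\frac{p^2+2p}4>\frac{p^2}4\ge j^2$. If $j<0$, then $a>pc-\frac p2\ge\frac{p^2}4>j^2$. Both contradict $a\le j^2$.

\paragraph{What condition \textup{(ii)} requires.} Let $\eta$ be as in (ii) and $\Delta=\operatorname{disc}K$. If $\eta$ were rational, it would be an integer with $p\mid\eta^2$ and $|\eta|<p$, hence $0$. So $\eta-\eta'$ is a nonzero integer multiple of $\sqrt\Delta$, and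
\begin{equation}\label{eq:disc}
\sqrt\Delta\le|\eta-\eta'|<2p .
\end{equation}
Moreover $p$ is not inert in $K$, as shown in Section~\ref{sec:construct}. Finally, every prime dividing $1+(2c)^2$ is odd and has $-1$ as a square modulo it, hence is $\equiv1\bmod4$. So the squarefree part of $1+4c^2$ is $\equiv1\bmod4$ and equals $\Delta$; it is a nonempty product of distinct primes $\equiv1\bmod4$.

\paragraph{Part \textup{(3).}} The first paragraph excludes (i), and \eqref{eq:disc} excludes (ii).

\paragraph{Part \textup{(1).}} Let $p=2$. The first paragraph excludes (i) for all $c\ge1$. Condition (ii) requires $\Delta<16$, so $\Delta\in\{5,13\}$; but both are $\equiv5\bmod8$, and then $2$ is inert. So $2\beta\notin\mathcal{M}$. This is the case $b=2c$ of the second statement, and the case of odd $b$ was settled in Section~1 by the polynomial $bX^2-2X-b$.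

\paragraph{Part \textup{(2).}} Let $p=3$. For $c\ge2$ the first paragraph excludes (i). For $c=1$, (i) forces $a=1$, but $3(\beta-1)>1.8$. So $3\beta\in\mathcal{M}$ is equivalent to (ii). Condition (ii) requires $\Delta<36$, so $\Delta\in\{5,13,17,29\}$, with $3$ not inert. Since $5$, $17$ and $29$ are $\equiv2\bmod3$, which is not a square modulo $3$, this leaves $\Delta=13$. Conversely, if $\Delta=13$, then $\eta=\frac{1+\sqrt{13}}2$ satisfies $\eta\eta'=-3$ and $|\eta|,|\eta'|<3$, so (ii) holds. And $\Delta$, the squarefree part of $1+4c^2$, is $13$ if and only if $1+4c^2=13y^2$ for some $y\in\mathbb{Z}$.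

Let $c=9$, so that $1+4c^2=325=13\cdot5^2$ and $\beta=\frac{1+5\sqrt{13}}2$. We expand $F=pc\,ff'$ from Section~\ref{sec:construct}. There $pcs=(\beta+c)\eta$; by Lemma~\ref{lem:tau}, $ss'=\frac{\eta\eta'}{p^2c}$, and $s\tau'=(\tau'-1)\frac\eta p$, so $pcs\tau'=(\beta'-c)\eta$. Writing $\operatorname{Tr}x=x+x'$, we get
\[
F=pcX^4+\operatorname{Tr}\bigl((\beta+c)\eta\bigr)X^3+\Bigl(p+\frac{\eta\eta'}p\Bigr)X^2+\operatorname{Tr}\bigl((\beta'-c)\eta\bigr)X-pc .
\]
With $p=3$, $c=9$ and $\eta=\frac{1+\sqrt{13}}2$,
\begin{align*}
(\beta+9)\eta&=\frac{(19+5\sqrt{13})(1+\sqrt{13})}4=\frac{84+24\sqrt{13}}4=21+6\sqrt{13},\\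
(\beta'-9)\eta&=\frac{(-17-5\sqrt{13})(1+\sqrt{13})}4=\frac{-82-22\sqrt{13}}4=\frac{-41-11\sqrt{13}}2,
\end{align*}
with traces $42$ and $-41$, and $p+\eta\eta'/p=3-1=2$. So $F=27X^4+42X^3+2X^2-41X-27$. By the proof of sufficiency of (ii), it is a minimal polynomial with Mahler measure $3\beta$. This completes the proof of Corollary~\ref{cor}. \qed

\begin{thebibliography}{1}
\bibitem{source}
``Every Real Algebraic Integer Is a Difference of Two Mahler Measures'',
\url{https://core-cms.cambridgecore.org/core/services/aop-cambridge-core/content/view/64C9C34A43628CE3FF80527768412F4E/S0008439500007694a.pdf/every-real-algebraic-integer-is-a-difference-of-two-mahler-measures.pdf}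
\end{thebibliography}

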